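\title{Every \v{C}ech-complete space is subcompact}

\begin{abstract}
A space is subcompact if it has a base of nonempty open sets in which every regular filterbase has nonempty intersection. We prove that every \v{C}ech-complete space is subcompact; in particular, every first countable \v{C}ech-complete space is. The proof attaches to each point a sequence of ordinals, orders these sequences lexicographically, and takes as a base the open sets on whose closures the sequence attains a maximum. The Michael line shows that the converse fails, even for first countable spaces.
\end{abstract}

\section{The question and the results}\label{sec:intro}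

Spaces are Tychonoff unless a weaker assumption is stated, and $\overline{E}$ is the closure of $E$ in the space $X$ under discussion. We compare two ways of saying, without a metric, that a space is complete.

The first looks at $X$ from outside. The space $X$ is \emph{\v{C}ech-complete} if it is a $G_\delta$-subset (an intersection of countably many open sets) of its \v{C}ech--Stone compactification $\beta X$. About $\beta X$ we need only that it is a compact Hausdorff space containing $X$ as a subspace.

The second looks at $X$ from inside. A \emph{filterbase} is a nonempty family $\mathcal E$ of nonempty sets such that for all $E,E'\in\mathcal E$ there is $E''\in\mathcal E$ with $E''\subset E\cap E'$. By induction, the intersection of finitely many members of $\mathcal E$ contains a member of $\mathcal E$, so $\mathcal E$ has the finite intersection property. A \emph{regular filterbase} is a nonempty family $\mathcal F$ of nonempty open sets such that for all $U,V\in\mathcal F$ there is $W\in\mathcal F$ with $\overline W\subset U\cap V$; it is in particular a filterbase. A base $\mathcal B$ of $X$ consisting of nonempty open sets is \emph{subcompact} if $\bigcap\mathcal F\ne\emptyset$ for every regular filterbase $\mathcal F\subset\mathcal B$, and $X$ is \emph{subcompact}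 if it has a subcompact base.

Both qualifications in this definition matter. The base has to be chosen: in $\mathbb R$ the rays $(n,\infty)$ form a regular filterbase with empty intersection, so the family of all nonempty open sets is not a subcompact base. And the filterbase has to be regular: even in $[0,1]$ the intervals $(0,1/n)$ have no common point. Three examples show what the definition measures.

\begin{example}\label{ex:simple}
(a) Let $X$ be locally compact. The nonempty open sets with compact closure form a base. If $\mathcal F$ is a regular filterbase of such sets, the closures of its members are compact and have the finite intersection property, so they share a point $p$; and for $V\in\mathcal F$ there is $W\in\mathcal F$ with $p\in\overline W\subset V$. So $X$ is subcompact.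

(b) Let $\omega^\omega$ be the space of sequences of natural numbers with the product topology; it is the $G_\delta$-subset $\bigcap_n\{z:z_n\neq\omega\}$ of the compact space $(\omega+1)^\omega$. For a finite sequence $s$ let $[s]$ be the \emph{cylinder} of all $z\in\omega^\omega$ that begin with $s$. Cylinders are clopen and form a base. Two cylinders that meet are nested, so a filterbase of cylinders is a chain. If the lengths of the sequences $s$ in the chain are bounded, the chain has a smallest member; if not, the sequences $s$ extend one another and determine a point of all the cylinders. So $\omega^\omega$ is subcompact.

(c) A subcompact space is a Baire space: countably many dense open sets $D_n$ have a dense intersection. Given a nonempty open set $W$ and a subcompact base $\mathcal B$, choose $B_n\in\mathcal B$ with $B_0\subset W\cap D_0$ and $\overline{B_{n+1}}\subset B_n\cap D_{n+1}$. The $B_n$ form a regular filterbase, and a common point lies in $W\cap\bigcap_nD_n$. Taking for $D_n$ the complements of the points of $\mathbb Q$, we see that $\mathbb Q$ is not subcompact.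
\end{example}

So subcompactness behaves like a completeness property, and it is natural to ask how it compares with \v{C}ech-completeness. The following question comes from \cite{ksep}.

\medskip
\noindent\textbf{Question.} \emph{Suppose that $X$ is a first countable \v{C}ech-complete space. Must $X$ be subcompact?}
\medskip

To see what has to be done, we translate \v{C}ech-completeness into a property of filterbases. Let $(\mathcal G_n)_{n\in\omega}$ be a sequence of open covers of $X$. A set is \emph{$n$-small} if it is contained in a member of $\mathcal G_n$. The sequence is \emph{complete} if
\begin{itemize}
\item[(CS)] every filterbase $\mathcal E$ of subsets of $X$ that has an $n$-small member for each $n$ satisfies $\bigcap_{E\in\mathcal E}\overline E\ne\emptyset$.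
\end{itemize}
Every \v{C}ech-complete space has such a sequence (Lemma~\ref{lem:complete}). Now the difficulty is visible. Condition (CS) speaks only of filterbases that have small members of every order, while a subcompact base must control \emph{all} its regular filterbases. In Example~\ref{ex:simple}(b) the gap is closed by the tree structure of the cylinders, which forces a filterbase without a smallest member to contain small sets. Parts (a) and (b) suggest the answer yes, but the covers $\mathcal G_n$ of a general space come with no such structure. We therefore do not try to make the members $V$ of a filterbase small. Instead we mark a point $y_V$ in each closure $\overline V$, in such a way that the sets of \emph{marked points} become small, and we apply (CS) to these. First countability plays no part.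

A space is \emph{regular} if for every point $x$ and open set $W\ni x$ there is an open set $U$ with $x\in U\subset\overline U\subset W$. Tychonoff spaces are regular.

\begin{theorem}\label{thm:main}
Let $X\neq\emptyset$ be a regular space with a complete sequence of open covers. Then $X$ has a base $\mathcal B$ of nonempty open sets such that $\bigcap_{V\in\mathcal F}\overline V\neq\emptyset$ for every filterbase $\mathcal F\subset\mathcal B$. In particular, $\bigcap\mathcal F\ne\emptyset$ for every regular filterbase $\mathcal F\subset\mathcal B$, so $X$ is subcompact. Moreover, $\mathcal B$ is closed under finite unions and contains all nonempty open sets with compact closure.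
\end{theorem}

\begin{corollary}\label{cor:main}
Every \v{C}ech-complete space is subcompact; in particular, every first countable \v{C}ech-complete space is. So is every $G_\delta$-subset of a compact Hausdorff space, for example the complement of a countable set.
\end{corollary}

\begin{proposition}\label{prop:michael}
The converse fails, even for first countable spaces: the Michael line is first countable and subcompact but not \v{C}ech-complete.
\end{proposition}

Section~\ref{sec:complete} derives the corollary from the theorem. Section~\ref{sec:baire} shows the method in $\omega^\omega$, Sections~\ref{sec:height}--\ref{sec:base} prove the theorem, and Section~\ref{sec:michael} treats the Michael line.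

\section{Complete sequences of open covers}\label{sec:complete}

The model for (CS) is a complete metric space with $\mathcal G_n$ the cover by open balls of radius $2^{-n}$. If $E_n\in\mathcal E$ is $n$-small, pick $x_n\in E_n$. Any two members of $\mathcal E$ meet and $E_n$ has diameter at most $2^{1-n}$, so $(x_n)$ is a Cauchy sequence and $d(x_n,E)\le 2^{1-n}$ for each $E\in\mathcal E$; the limit lies in every $\overline E$. For a $G_\delta$-subset of a compact space, compactness supplies the point, and smallness keeps it from falling outside $X$.

\begin{lemma}\label{lem:complete}
Let $X$ be a $G_\delta$-subset of a compact Hausdorff space $K$. Then $X$ has a complete sequence of open covers. In particular, every \v{C}ech-complete space has one.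
\end{lemma}

\begin{proof}
Write $X=\bigcap_nO_n$ with $O_n$ open in $K$, and let $\mathcal G_n$ be the family of all open subsets $G$ of $X$ with $\mathrm{cl}_KG\subset O_n$. A compact Hausdorff space is regular, so each $x\in X$ has an open neighborhood $H$ in $K$ with $\mathrm{cl}_KH\subset O_n$; then $x\in H\cap X\in\mathcal G_n$. Thus $\mathcal G_n$ covers $X$.

Let $\mathcal E$ be a filterbase as in (CS). The closed sets $\mathrm{cl}_KE$, $E\in\mathcal E$, have the finite intersection property, so by compactness they share a point $p\in K$. For each $n$ there are $E\in\mathcal E$ and $G\in\mathcal G_n$ with $E\subset G$, so $p\in\mathrm{cl}_KG\subset O_n$. Hence $p\in X$, and $p\in X\cap\mathrm{cl}_KE=\overline E$ for all $E\in\mathcal E$.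
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:main} from Theorem~\ref{thm:main}]
Let $X$ be a $G_\delta$-subset of a compact Hausdorff space $K$; a \v{C}ech-complete space is the case $K=\beta X$. As a subspace of $K$, the space $X$ is Tychonoff, hence regular. If $X\neq\emptyset$, Lemma~\ref{lem:complete} and Theorem~\ref{thm:main} apply. The empty space is subcompact, since its empty base contains no filterbase. Finally, points of $K$ are closed, so the complement of a countable set $C\subset K$ is the $G_\delta$-set $K\cap\bigcap_{c\in C}(K\setminus\{c\})$.
\end{proof}

\section{The method in $\omega^\omega$}\label{sec:baire}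

Sequences of ordinals, and in particular of natural numbers, are ordered \emph{lexicographically}: $\xi<\eta$ if $\xi\neq\eta$ and $\xi_m<\eta_m$ for the first index $m$ at which they differ. In this section we forget that the cylinders form a tree and find another base of $X=\omega^\omega$, one whose definition will make sense in any space.

Let $\mathcal G_n$ consist of the sets $G_n(k)=\{z:z_n=k\}$, $k\in\omega$. This sequence is complete: if $E_n\subset G_n(\eta_n)$ are small members of a filterbase $\mathcal E$, then for $E\in\mathcal E$ and $m\in\omega$ the nonempty set $E\cap E_0\cap\dots\cap E_m$ consists of points that begin with $(\eta_0,\dots,\eta_m)$, so $\eta\in\overline E$. Recording for a point $z$ the number of the member of $\mathcal G_n$ that contains it, for $n=0,1,\dots$, returns the sequence $z$ itself, so the points of $X$ are ordered lexicographically. Let $\mathcal B$ be the family of nonempty open sets $U$ such that $\overline U$ has a largest point.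

\medskip\noindent\emph{The family $\mathcal B$ is a base.} No nonempty open set $U$ has a largest point of its own: if $z\in[s]\subset U$, raising a coordinate of $z$ beyond $s$ gives a larger point of $U$. So no cylinder is in $\mathcal B$, and the closure in the definition of $\mathcal B$ is essential. Let $s$ have length $m$, let $a\in[s]$ satisfy $a_i\ge1$ for $i\ge m$, and put
\[
U(s,a)=\{z\in[s]:z<a\}.
\]
The relations $z<a$ and $z>a$ are each decided by finitely many coordinates of $z$, so both define open sets. Hence $U(s,a)$ is open and its closure lies in $\{z:z\le a\}$. The points $(a_0,\dots,a_{j-1},0,0,\dots)$, $j\geq m$, belong to $U(s,a)$ and converge to $a$. So $a$ is the largest point of $\overline{U(s,a)}$, and $U(s,a)\in\mathcal B$. Given $x\in[s]$, the choice $a=(s_0,\dots,s_{m-1},x_m+1,1,1,\dots)$ gives $x\in U(s,a)\subset[s]$. The largest point is not $x$; it is reached from below as the limit of an increasing sequence.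

\medskip\noindent\emph{Filterbases in $\mathcal B$.} The clopen sets $C_n=\{z:z_0=0,\ z_1\ge n\}$ decrease and have empty intersection. They are excluded from $\mathcal B$, since they have no largest point. To put them into $\mathcal B$ one must add something above them. Let $s^n=(1,0,\dots,0)$ with $n$ zeros, let $a^n$ be $s^n$ followed by $1,1,\dots$, and let $V_n=C_n\cup U(s^n,a^n)$. Then $\overline{V_n}$ has largest point $a^n$, and $\overline{V_{n+1}}\subset C_{n+1}\cup[s^{n+1}]\subset V_n$, so the $V_n$ form a regular filterbase in $\mathcal B$. No $V_n$ is even $0$-small, so (CS) says nothing about this filterbase directly. But the largest points decrease,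
\[
(1,1,1,1,\dots)>(1,0,1,1,\dots)>(1,0,0,1,\dots)>\cdots,
\]
each coordinate is eventually constant, and the limit $(1,0,0,\dots)$ lies in every $V_n$. This is no accident. When a set shrinks, its largest point can only decrease. The first coordinate of a decreasing sequence does not increase, so it is eventually constant; from then on the second does not increase; and so on. The lexicographic order is not a well-order, as the display shows, but it settles one coordinate at a time, and this is what (CS) requires.

\section{The height function and the base}\label{sec:height}

From now on $X$ is a nonempty regular space with a complete sequence $(\mathcal G_n)$ of open covers. Two features of the example are lost: a cover may be uncountable, and a point may lie in many of its members. We number the members by ordinals and record the \emph{first} member that contains the point. Using the axiom of choice, well-order each cover as $\mathcal G_n=\{G_n(\alpha):\alpha<\kappa_n\}$ with $\kappa_n$ an ordinal. Let $\Lambda=\prod_n\kappa_n$ be the set of sequences $\xi$ with $\xi_n<\kappa_n$, and define the \emph{height} $\varphi\colon X\to\Lambda$ by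
\[
\varphi(x)=(\varphi_n(x))_{n\in\omega},\qquad \varphi_n(x)=\min\{\alpha:x\in G_n(\alpha)\}.
\]
Two consequences of the definition are used throughout:
\begin{equation}\label{eq:basic}
x\in G_n(\varphi_n(x)),\qquad\text{and}\qquad x\in G_n(\alpha)\ \Longrightarrow\ \varphi_n(x)\le\alpha.
\end{equation}

The lexicographic order on $\Lambda$ is linear. Distinct sequences are comparable by definition; and if $\xi<\eta$ and $\eta<\zeta$ with first differences at $k$ and $l$, then $\xi$ and $\zeta$ first differ at $\min(k,l)$, where $\xi$ is smaller. Linearity is the reason for preferring this order to the coordinatewise one, in which the pair $(0,1,0,\dots)$, $(1,0,0,\dots)$ has no largest element. We also use the following, which is immediate from the definition: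
\begin{equation}\label{eq:lex}
\xi\le\eta\ \text{ and }\ \xi_i=\eta_i\text{ for all }i<n\ \Longrightarrow\ \xi_n\le\eta_n .
\end{equation}

Because the covers are open, the second half of \eqref{eq:basic} says that $\varphi_n$ cannot exceed $\varphi_n(z)$ near a point $z$. This makes $\varphi$ upper semicontinuous. We write $\{\varphi<\eta\}$ for $\{z\in X:\varphi(z)<\eta\}$.

\begin{lemma}\label{lem:usc}
For every $\eta\in\Lambda$ the set $\{\varphi<\eta\}$ is open. Equivalently, $\{\varphi\ge\eta\}$ is closed.
\end{lemma}

\begin{proof}
Let $\varphi(z)<\eta$ and let $m$ be the first index at which $\varphi(z)$ and $\eta$ differ. Then $\varphi_i(z)\le\eta_i$ for $i\le m$, with strict inequality for $i=m$. The set $N=\bigcap_{i\le m}G_i(\varphi_i(z))$ is an open neighborhood of $z$. For $w\in N$, \eqref{eq:basic} gives $\varphi_i(w)\le\varphi_i(z)\le\eta_i$ for $i\le m$, and $\varphi_m(w)<\eta_m$. So $\varphi(w)$ and $\eta$ differ, their first difference occurs at some $k\le m$, and there $\varphi_k(w)<\eta_k$. Hence $N\subset\{\varphi<\eta\}$.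
\end{proof}

\begin{lemma}\label{lem:compact}
The height $\varphi$ attains a maximum on every nonempty compact set $A\subset X$.
\end{lemma}

\begin{proof}
Otherwise, by linearity, every $z\in A$ has some $y\in A$ with $\varphi(z)<\varphi(y)$, so the open sets $\{\varphi<\varphi(y)\}$, $y\in A$, cover $A$. Take a finite subcover given by $y_1,\dots,y_r$, numbered so that $\varphi(y_r)$ is the largest of the $\varphi(y_i)$. Then $y_r\in A$ is not covered, a contradiction.
\end{proof}

\begin{definition}\label{def:base}
Let $\mathcal B$ be the family of all nonempty open sets $U\subset X$ such that $\varphi$ attains a maximum on $\overline U$; that is, there is $y\in\overline U$ with $\varphi(z)\le\varphi(y)$ for all $z\in\overline U$.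
\end{definition}

The last sentence of Theorem~\ref{thm:main} follows at once. If $U,U'\in\mathcal B$ with maxima at $y,y'$, then on $\overline{U\cup U'}=\overline U\cup\overline{U'}$ the maximum is attained at whichever of $y,y'$ has the larger height; so $\mathcal B$ is closed under finite unions. By Lemma~\ref{lem:compact}, $\mathcal B$ contains every nonempty open set with compact closure. Membership in $\mathcal B$ is thus a weak substitute for having compact closure. It remains to show that $\mathcal B$ is small enough to control filterbases and large enough to be a base.

\section{Filterbases in $\mathcal B$ have a cluster point}\label{sec:filter}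

\begin{proposition}\label{prop:filter}
If $\mathcal F\subset\mathcal B$ is a filterbase, then $\bigcap_{V\in\mathcal F}\overline V\neq\emptyset$. If $\mathcal F$ is a regular filterbase, then $\bigcap\mathcal F\neq\emptyset$.
\end{proposition}

\begin{proof}
For $V\in\mathcal F$ choose a point $y_V\in\overline V$ at which $\varphi$ attains its maximum on $\overline V$. If $V'\subset V$, then $y_{V'}\in\overline{V'}\subset\overline V$, so
\begin{equation}\label{eq:mono}
V,V'\in\mathcal F,\ V'\subset V\ \Longrightarrow\ \varphi(y_{V'})\le\varphi(y_V).
\end{equation}
The family $\mathcal F$ need not be a sequence, so ``eventually constant'' must be read as ``constant below some member of $\mathcal F$''. We find these members by minimizing one coordinate at a time, which is possible because a nonempty set of ordinals has a least element. Choose $V_0\in\mathcal F$ that minimizes $\varphi_0(y_V)$ over all $V\in\mathcal F$. Given $V_n$, choose $V_{n+1}\in\mathcal F$ with $V_{n+1}\subset V_n$ that minimizes $\varphi_{n+1}(y_V)$ over all $V\in\mathcal F$ with $V\subset V_n$. Put $\eta_n=\varphi_n(y_{V_n})$. We claim that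
\begin{equation}\label{eq:stab}
V\in\mathcal F,\ V\subset V_n\ \Longrightarrow\ \varphi_i(y_V)=\eta_i\ \text{ for all }i\le n.
\end{equation}
Let $n=0$ and $V\subset V_0$. By \eqref{eq:mono} and \eqref{eq:lex}, $\varphi_0(y_V)\le\eta_0$, and $\varphi_0(y_V)\ge\eta_0$ by the choice of $V_0$. Suppose that \eqref{eq:stab} holds for $n$, and let $V\subset V_{n+1}$. Both $V$ and $V_{n+1}$ are contained in $V_n$, so $\varphi(y_V)$ and $\varphi(y_{V_{n+1}})$ have the same coordinates $\eta_0,\dots,\eta_n$. By \eqref{eq:mono}, $\varphi(y_V)\le\varphi(y_{V_{n+1}})$, so \eqref{eq:lex} gives $\varphi_{n+1}(y_V)\le\eta_{n+1}$. Since $V\subset V_n$, the set $V$ took part in the minimization that produced $V_{n+1}$, so $\varphi_{n+1}(y_V)\ge\eta_{n+1}$. This proves \eqref{eq:stab}.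

Now we pass from the sets to the marked points. For $V\in\mathcal F$ let
\[
E_V=\{y_{V'}:V'\in\mathcal F,\ V'\subset V\}.
\]
Then $y_V\in E_V\subset\overline V$. If $V''\subset V\cap V'$, then $E_{V''}\subset E_V\cap E_{V'}$, so the sets $E_V$ form a filterbase. By \eqref{eq:stab} every point $y\in E_{V_n}$ has $\varphi_n(y)=\eta_n$, so $E_{V_n}\subset G_n(\eta_n)$ by \eqref{eq:basic}; thus $E_{V_n}$ is $n$-small. Condition (CS) gives a point $p\in\bigcap_{V\in\mathcal F}\overline{E_V}\subset\bigcap_{V\in\mathcal F}\overline V$.

If $\mathcal F$ is regular and $V\in\mathcal F$, there is $W\in\mathcal F$ with $\overline W\subset V$, so $p\in\overline W\subset V$. Hence $p\in\bigcap\mathcal F$.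
\end{proof}

For a filterbase that is not regular the closures cannot be dropped: in $[0,1]$ the intervals $(0,1/n)$ have compact closure, so they belong to $\mathcal B$.

\section{The family $\mathcal B$ is a base}\label{sec:base}

Let $x\in W$ with $W$ open. We need an open set $U$ with $x\in U\subset W$ on whose closure $\varphi$ has a maximum. Call $y\in X$ a \emph{local maximum} if $\varphi\le\varphi(y)$ on some open neighborhood of $y$. If $x$ is a local maximum, a small neighborhood of $x$ will do. Otherwise the maximum has to be found elsewhere in $W$, and we climb: from $x$ to a higher point nearby, from there to a higher one, and so on. Either the climb ends at a local maximum, or it continues forever, as it does in $\omega^\omega$, and then the maximum must come from a limit.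

In $\omega^\omega$ we took $U=\{z\in W:z<a\}$ and used that $\{z:z>a\}$ is open. This is lost in general. On $[0,1]$, where every sequence of open covers is complete by compactness, let $G_0(0)=(0,1]$, $G_0(1)=[0,1]$ and $\mathcal G_n=\{[0,1]\}$ for $n\geq1$; then $\{\varphi>(0,0,\dots)\}=\{0\}$ is not open. The height can jump up at a limit point, so the closure of $U$ has to be controlled by hand. We build $U$ from countably many pieces $U_j$ around the points of the climb, each with its closure below the next point. New limit points can then arise only where the pieces accumulate. We confine the climb to shrinking small sets $Q_j$, so that the pieces accumulate only in a compact set, where Lemma~\ref{lem:compact} provides a maximum however $\varphi$ jumps.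

\begin{proposition}\label{prop:base}
For every open set $W\subset X$ and every $x\in W$ there is $U\in\mathcal B$ with $x\in U\subset W$.
\end{proposition}

\begin{proof}
\emph{The climb.} Put $y_0=x$ and $Q_{-1}=W$. Suppose that a point $y_j$ and an open set $Q_{j-1}\ni y_j$ are given. By regularity choose an open set $Q_j$ with
\[
y_j\in Q_j\subset\overline{Q_j}\subset Q_{j-1}\cap G_j(\varphi_j(y_j)).
\]
If $y_j$ is a local maximum, stop. If not, $\varphi\le\varphi(y_j)$ fails somewhere on $Q_j$, so by linearity there is $y_{j+1}\in Q_j$ with $\varphi(y_{j+1})>\varphi(y_j)$. The set $Q_j\cap\{\varphi<\varphi(y_{j+1})\}$ is an open neighborhood of $y_j$ by Lemma~\ref{lem:usc}, and by regularity we choose an open set $U_j$ with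
\begin{equation}\label{eq:pieces}
y_j\in U_j\subset\overline{U_j}\subset Q_j\cap\{\varphi<\varphi(y_{j+1})\}.
\end{equation}
As long as the construction runs, $W\supset Q_0\supset Q_1\supset\cdots$, each $Q_j$ is $j$-small, $\overline{Q_{j+1}}\subset Q_j$, and $\varphi(y_0)<\varphi(y_1)<\cdots$.

\medskip\noindent\emph{Case 1: the climb stops at $y_m$.} Let $N$ be an open neighborhood of $y_m$ on which $\varphi\le\varphi(y_m)$, and choose an open set $U_m\ni y_m$ with $\overline{U_m}\subset Q_m\cap N$. Put $U=U_0\cup\dots\cup U_m$. Then $x=y_0\in U\subset W$ and $\overline U=\overline{U_0}\cup\dots\cup\overline{U_m}$. On $\overline{U_j}$ with $j<m$ we have $\varphi<\varphi(y_{j+1})\le\varphi(y_m)$ by \eqref{eq:pieces}, and on $\overline{U_m}$ we have $\varphi\le\varphi(y_m)$. So $\varphi$ attains its maximum on $\overline U$ at $y_m$, and $U\in\mathcal B$.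

\medskip\noindent\emph{Case 2: the climb does not stop.} Put
\[
U=\bigcup_{j\in\omega}U_j,\qquad A=\bigcap_{j\in\omega}Q_j=\bigcap_{j\in\omega}\overline{Q_j},
\]
where the two intersections agree because $\overline{Q_{j+1}}\subset Q_j$. The set $U$ is open, $x\in U_0\subset U\subset W$, and $A$ is closed. We show that $U\in\mathcal B$ in four steps.

\emph{(i) $A$ is compact.} Let $\mathcal C$ be a nonempty family of closed subsets of $A$ with the finite intersection property. Its members are closed in $X$, because $A$ is. The finite intersections of members of $\mathcal C$ form a filterbase $\mathcal E$ of closed sets, and each of them lies in $A\subset Q_j$, so it is $j$-small for every $j$. By (CS) the members of $\mathcal E$, and hence those of $\mathcal C$, have a common point.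

\emph{(ii) $\overline U\subset A\cup\bigcup_j\overline{U_j}$.} Let $p\in\overline U\setminus A$ and pick $n$ with $p\notin\overline{Q_n}$. For $j\ge n$ we have $U_j\subset Q_j\subset Q_n$, so $p$ is not in the closure of $\bigcup_{j\ge n}U_j$. Hence $p$ is in the closure of the finite union $\bigcup_{j<n}U_j$, which is $\bigcup_{j<n}\overline{U_j}$.

\emph{(iii) There is $a\in A\cap\overline U$ with $\varphi(a)\ge\varphi(y_j)$ for all $j$.} The sets $E_n=\{y_j:j\ge n\}$ decrease, so they form a filterbase, and $E_n\subset Q_n$ is $n$-small since $y_j\in Q_j\subset Q_n$ for $j\geq n$. By (CS) there is $a\in\bigcap_n\overline{E_n}\subset\bigcap_n\overline{Q_n}=A$. Also $a\in\overline{E_0}\subset\overline U$, since $y_j\in U_j$. For each $j$, the set $\{\varphi\ge\varphi(y_j)\}$ is closed by Lemma~\ref{lem:usc} and contains $E_j$, so it contains $a$.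

\emph{(iv) The maximum.} The point $a$ lies above every piece, but other points of $A\cap\overline U$ may lie higher still. The set $A\cap\overline U$ is a closed subset of $A$, hence compact by (i), and it is nonempty by (iii). By Lemma~\ref{lem:compact}, $\varphi$ attains its maximum on $A\cap\overline U$ at some point $a^*$. On $\overline{U_j}$ we have
\[
\varphi<\varphi(y_{j+1})\le\varphi(a)\le\varphi(a^*)
\]
by \eqref{eq:pieces} and (iii). By (ii) every point of $\overline U$ lies in some $\overline{U_j}$ or in $A\cap\overline U$, so $\varphi$ attains its maximum on $\overline U$ at $a^*\in\overline U$. Thus $U\in\mathcal B$.
\end{proof}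

Theorem~\ref{thm:main} now follows: $\mathcal B$ is a base by Proposition~\ref{prop:base}, it has the required intersection properties by Proposition~\ref{prop:filter}, and the last sentence of the theorem was proved after Definition~\ref{def:base}.

\begin{remark}\label{rem:hyp}
Regularity is used only in Proposition~\ref{prop:base}, to choose the sets $Q_j$ and $U_j$. Completeness of the sequence of covers is used three times: for the cluster point in Proposition~\ref{prop:filter}, and in steps (i) and (iii) above. It cannot be dropped, since $\mathbb Q$ is regular and not subcompact by Example~\ref{ex:simple}(c). The countability that drives both recursions is that of the sequence $(\mathcal G_n)$; in particular the climb shrinks to a compact set $A$, not to a point, and this is why no countable local bases are needed.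
\end{remark}

\section{The Michael line}\label{sec:michael}

The \emph{Michael line} $M$ is the set $\mathbb R$ with the topology in which irrational points are isolated and rational points keep their Euclidean neighborhoods: a set $O$ is open if it contains an interval $(q-\varepsilon,q+\varepsilon)$ around each rational $q\in O$. This topology is finer than the Euclidean one. The idea of the example is that the isolated irrationals make compact intervals open, which gives a subcompact base, while they leave $\mathbb Q$ behind as a closed subspace.

\begin{proof}[Proof of Proposition~\ref{prop:michael}]
Let $\mathcal D$ consist of the sets $\{r\}$ with $r$ irrational and $[s,t]$ with $s<t$ irrational. These sets are open in $M$, because a rational point of $[s,t]$ lies in $(s,t)$. They are closed in $\mathbb R$, hence in $M$. They form a base: an irrational $r$ has the local base $\{\{r\}\}$, and a rational $q$ has the countable local base $\{[s_n,t_n]:n\in\omega\}$ for any irrationals $s_n<q<t_n$ with $t_n-s_n\to0$. So $M$ is first countable. It is Hausdorff, being finer than $\mathbb R$, and it has a base of clopen sets, whose indicator functions are continuous and separate points from closed sets; so $M$ is Tychonoff.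

Every member of $\mathcal D$ is compact in the Euclidean topology. A filterbase $\mathcal F\subset\mathcal D$, regular or not, is therefore a family of Euclidean compact sets with the finite intersection property, and $\bigcap\mathcal F\neq\emptyset$. So $M$ is subcompact.

Suppose that $M$ is \v{C}ech-complete. By Lemma~\ref{lem:complete} it has a complete sequence $(\mathcal G_n)$ of open covers. We run the Baire category argument in $\mathbb Q=\{q_n:n\in\omega\}$, which is closed in $M$ because its complement consists of isolated points. Put $I_{-1}=\mathbb R$. Given a closed interval $I_{n-1}$ with nonempty interior, pick a rational $r\neq q_n$ in its interior and $G\in\mathcal G_n$ with $r\in G$. Since $r$ is rational, $G$ contains a Euclidean neighborhood of $r$, so there is $\varepsilon>0$ such that $I_n=[r-\varepsilon,r+\varepsilon]$ lies in $G\cap I_{n-1}$ and misses $q_n$. The sets $E_n=I_n\cap\mathbb Q$ are nonempty, decreasing and closed in $M$, and $E_n$ is $n$-small. By (CS) they have a common point. This point is rational, say $q_n$, but $q_n\notin E_n$. This contradiction shows that $M$ is not \v{C}ech-complete.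
\end{proof}

The subspace $\mathbb Q$ of $M$ carries its usual topology, so by Example~\ref{ex:simple}(c) a closed subspace of a subcompact space need not be subcompact. A complete sequence of covers, in contrast, restricts to a complete sequence on every closed subspace $Y$, since the point given by (CS) for a filterbase of subsets of $Y$ lies in $\overline Y=Y$. This is the difference between the two notions that the Michael line detects.

\begin{thebibliography}{1}

\bibitem{ksep}
\emph{Every $k$-separable \v{C}ech-complete space is subcompact},
\texttt{https://staff.fnwi.uva.nl/\allowbreak j.vanmill/\allowbreak papers/\allowbreak papers2015/\allowbreak vvt-vmill-subcompact.pdf}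

\end{thebibliography}
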